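# Unwinding circles at random: $L_1$ and a non-normable space with the same uniform structure

## 1. A real line inside a sequence of circles

Fix $0<p<1$ for the whole lecture. Let $\mathbb T=\mathbb R/\mathbb Z$ with $|t|=\operatorname{dist}(t,\mathbb Z)$, so $|t|\le\frac12$. Put one circle at each integer $k$, with weight $2^{kp}$:
$$\Pi=\Big\{x\in\mathbb T^{\mathbb Z}:\ |x|:=\sum_{k\in\mathbb Z}2^{kp}|x_k|<\infty\Big\}.$$
This is an abelian group with translation-invariant metric $|x-y|$. The weights are summable as $k\to-\infty$, so the condition only restricts $x_k$ for large $k$. On $\Pi$ consider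
$$D:\Pi\to\Pi,\qquad (Dx)_k=x_k-2x_{k+1}.$$
It is a homomorphism, and since $\sum_k2^{kp}\cdot2|x_{k+1}|=2^{1-p}|x|$, we have $|Dx|\le(1+2^{1-p})|x|$.

Which $x$ does $D$ kill? Those with $x_k=2x_{k+1}$ for all $k$. For real $t$ the sequence
$$\iota(t)_k=2^{-k}t \bmod 1$$
is a solution: a family of clock hands, hand $k$ turning at speed $2^{-k}$. Replacing $t$ by $2t$ shifts the sequence by one place, and hence multiplies the weighted sum by $2^p$: $|\iota(2t)|=2^p|\iota(t)|$. So $|\iota(t)|$ should behave like $|t|^p$. For instance, with $p=\frac12$, $\iota(1)_k=0$ for $k\le0$ and $\iota(1)_k=2^{-k}$ for $k\ge1$, so $|\iota(1)|=\sum_{k\ge1}2^{-k/2}=\sqrt2+1$.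

Let $S_p$ be the group $\mathbb R$ with $|t|_{S_p}=|t|^p$. Since $p<1$, $|s+t|^p\le|s|^p+|t|^p$, so $|s-t|^p$ is a metric.

**Proposition 1.** The map $\iota$ is a homomorphism of $S_p$ onto $\ker D$, and for all $t\in\mathbb R$
$$\tfrac14|t|^p\ \le\ |\iota(t)|\ \le\ \Big(\frac1{1-2^{-p}}+\frac1{1-2^{p-1}}\Big)|t|^p.\tag{1}$$

**Step 1: the size of $\iota(t)$.** The purpose is (1). Let $t\ne0$ and choose $j\in\mathbb Z$ with $2^j\le|t|<2^{j+1}$. For $k\le j$ bound $|\iota(t)_k|\le1$; for $k>j$ bound $|\iota(t)_k|\le2^{-k}|t|$. Then
$$|\iota(t)|\le\sum_{k\le j}2^{kp}+|t|\sum_{k>j}2^{-k(1-p)}=\frac{2^{jp}}{1-2^{-p}}+|t|\,\frac{2^{-(j+1)(1-p)}}{1-2^{p-1}} .$$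
Here $2^{jp}\le|t|^p$, and $2^{j+1}>|t|$ gives $2^{-(j+1)(1-p)}\le|t|^{-(1-p)}$. This is the upper bound, and it shows $\iota(t)\in\Pi$. For the lower bound look at the single term $k=j+2$: there $2^{-k}|t|\in[\frac14,\frac12)$, so $|\iota(t)_k|\ge\frac14$, and $2^{(j+2)p}\ge|t|^p$.

**Step 2: nothing else is in the kernel.** Clearly $\iota$ is a homomorphism and $D\iota=0$. Let $x\in\ker D$. Then $|x_k|\le2^{-kp}|x|\to0$ as $k\to+\infty$. So there is $k_0$ such that for $k\ge k_0$ the point $x_k$ has a representative $t_k\in(-\frac14,\frac14)$. From $2x_{k+1}=x_k$ we get $2t_{k+1}-t_k\in\mathbb Z$, and $|2t_{k+1}-t_k|<\frac34$, so $2t_{k+1}=t_k$. Hence $t:=2^kt_k$ does not depend on $k\ge k_0$, and $x_k=2^{-k}t$ mod $1$ for $k\ge k_0$. Going down by doubling, $x_k=2x_{k+1}=2^{-k}t$ mod 1 for all $k<k_0$ too. So $x=\iota(t)$. $\square$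

Thus $S_p$, whose functional $|t|^p$ is the one from which $L_p$ with $p<1$ is built, is the kernel of a homomorphism from $\Pi$ to $\Pi$. And $\Pi$ itself is a quotient of a copy of $\ell_1$: with
$$\Pi_{\mathbb R}=\Big\{x\in\mathbb R^{\mathbb Z}:\ \sum_k2^{kp}|x_k|<\infty\Big\},$$
reduction mod 1 in each coordinate maps $\Pi_{\mathbb R}$ to $\Pi$, and $x\mapsto(2^{kp}x_k)_k$ is a linear isometry of $\Pi_{\mathbb R}$ onto $\ell_1(\mathbb Z)$. We shall use these two homomorphisms to smuggle an $L_p$-like space into a Banach space, up to a bi-Lipschitz change of coordinates.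

## 2. Non-normable spaces in the uniform category

**Definition (quasi-norm).** A quasi-norm on a real or complex vector space $F$ is a map $\|\cdot\|:F\to[0,\infty)$ with $\|x\|=0$ iff $x=0$, $\|\lambda x\|=|\lambda|\|x\|$, and $\|x+y\|\le C(\|x\|+\|y\|)$ for some constant $C\ge1$. The space carries the translation-invariant uniform structure generated by the sets $\{(x,y):\|x-y\|<\varepsilon\}$, $\varepsilon>0$. It is normable if some norm on $F$ is equivalent to $\|\cdot\|$ (equivalently, induces the same topology). For $0<r\le1$, an $r$-norm is a quasi-norm $\nu$ with $\nu(a+b)^r\le\nu(a)^r+\nu(b)^r$; a space is $r$-normable if it has an equivalent $r$-norm. So 1-normable means normable.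

**Example.** $L_p[0,1]$ with $\|f\|_p=(\int|f|^p)^{1/p}$ is a $p$-normed space. It is not $r$-normable for any $r\in(p,1]$. Indeed, let $\nu$ be an equivalent $r$-norm, and cut $[0,1]$ into $n$ equal intervals with indicators $f_1,\dots,f_n$. Then $\|f_i\|_p=n^{-1/p}$, so
$$\nu(1)^r\le\sum_{i\le n}\nu(f_i)^r\le C\,n\cdot n^{-r/p}\longrightarrow0\qquad(n\to\infty),$$
which forces $\nu(1)=0$, a contradiction.

Two such spaces are uniformly homeomorphic if there is a bijection between them that is uniformly continuous with uniformly continuous inverse.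

**Definition (type).** A Banach space $X$ has type $r\in[1,2]$ if for some constant $T$, all $n$ and all $x_1,\dots,x_n\in X$,
$$\mathbb E\Big\|\sum_{i=1}^n\varepsilon_ix_i\Big\|\le T\Big(\sum_{i=1}^n\|x_i\|^r\Big)^{1/r},$$
where the $\varepsilon_i$ are independent uniformly distributed signs. Every Banach space has type 1. The type supremum of $X$ is the supremum of its types.

**Example.** If $X$ contains an isometric copy of $\ell_1$, its type supremum is one: for the unit vectors $e_i$ the left side is $n$ for every choice of signs, the right side is $Tn^{1/r}$, and $n\le Tn^{1/r}$ for all $n$ is false when $r>1$.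

It is known that a quasi-normed space uniformly homeomorphic to a Banach space of type $r>1$ is normable. The problem, posed in "Comptes rendus mathématiques Mathematical Reports" (https://mathreports.ca/download/3727/?tmstv=1776300294), is whether a non-normable quasi-normed space can be uniformly homeomorphic to a Banach space with type supremum one. The answer is yes. Write $A\approx B$ when the metric spaces $A,B$ are bi-Lipschitz homeomorphic, and give products the sum metric.

**Theorem A.** For every $0<p<1$ there are a Banach space $X$ containing an isometric copy of $\ell_1$ (hence with type supremum one) and a real vector space $E_p$ with a complete, subadditive, $p$-homogeneous functional $\|\cdot\|_B$, such that $\|\cdot\|_B^{1/p}$ is a quasi-norm making $E_p$ a non-normable quasi-Banach space, and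
$$X\approx X\times E_p,$$
where $E_p$ carries the metric $\|z-z'\|_B$. Consequently $F=X\oplus E_p$, with quasi-norm $\|(x,z)\|_F=\|x\|+\|z\|_B^{1/p}$, is non-normable and uniformly homeomorphic to the Banach space $X$.

**Theorem B.** In Theorem A:

1. $X$ is linearly isomorphic to $L_1[0,1]$ for every $p$. So $L_1$ is uniformly homeomorphic to $F_p:=L_1\oplus E_p$ for all $0<p<1$. There are a uniform homeomorphism $\Psi:L_1\to F_p$ and a constant $C$ with
$$\|\Psi x-\Psi y\|_{F_p}\le C(d+d^{1/p}),\ d=\|x-y\|;\qquad\|\Psi^{-1}a-\Psi^{-1}b\|\le C(d+d^p),\ d=\|a-b\|_{F_p}.$$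
2. $E_p$ is isomorphic to a complemented subspace of $L_p[0,1]$ and contains a subspace isomorphic to $L_p[0,1]$.
3. The spaces $F_p$, $0<p<1$, are pairwise non-isomorphic. Thus $L_1$ is uniformly homeomorphic to continuum many pairwise non-isomorphic non-normable quasi-Banach spaces.
4. Every Banach space $Y$ with a complemented subspace isomorphic to $L_1[0,1]$ is uniformly homeomorphic to the non-normable space $Y\oplus E_p$, for each $0<p<1$.
5. The relation $L_1\approx L_1\times E_p$ and items 2–4 also hold for complex scalars, with $E_p$ replaced by a complex analogue $E_p^{\mathbb C}$.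

Scalars are real until item 5 is proved. So in the known theorem the hypothesis of type greater than one cannot be dropped.

**The simplest maps to try.** In dimension one there is nothing to decide: the identity $\mathbb R\to S_p$ is a uniform homeomorphism, because $|s-t|$ and $|s-t|^p$ are small together, but $\mathbb R$ is normable. In infinitely many coordinates one may try the power map $\ell_1\to\ell_p$, $x_i\mapsto\operatorname{sgn}(x_i)|x_i|^{1/p}$. It is a bijection. Its inverse is Lipschitz from the metric $\sum|a_i-b_i|^p$ to $\ell_1$, since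
$$\big|\operatorname{sgn}(a)|a|^p-\operatorname{sgn}(b)|b|^p\big|\le2^{1-p}|a-b|^p:$$
for equal signs the left side is at most $|a-b|^p$, for opposite signs it is $|a|^p+|b|^p\le2^{1-p}(|a|+|b|)^p$ by concavity. But the map itself is not uniformly continuous, already on one coordinate: for fixed $\delta>0$, $(T+\delta)^{1/p}-T^{1/p}\ge\frac\delta pT^{1/p-1}\to\infty$ as $T\to\infty$. A straight line cannot be stretched like this; we shall instead use the curve $\iota$, which winds.

## 3. Splitting along sections, and the winding numbers that forbid it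

Suppose $q:H\to G$ is a Lipschitz homomorphism of metric groups (with invariant metrics) and $s:G\to H$ is a Lipschitz section, $q\circ s=\mathrm{id}$. Then
$$H\to\ker q\times G,\qquad h\mapsto(h-s(q(h)),\,q(h))$$
is Lipschitz with Lipschitz inverse $(k,g)\mapsto k+s(g)$. The map $s$ need not be a homomorphism.

Write $q:\Pi_{\mathbb R}\to\Pi$ for reduction mod 1. If $q$ and $D$ had Lipschitz sections, we would get, with $N_0=\ker q$,
$$\Pi_{\mathbb R}\approx N_0\times\Pi\approx N_0\times\Pi\times S_p\approx\Pi_{\mathbb R}\times S_p .$$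
The first space is $\ell_1$, and the form of the relation is the one we want. Two things are wrong. First, $\Pi_{\mathbb R}\times S_p$ is uniformly homeomorphic to $\ell_1\oplus\mathbb R$, so even a success would yield nothing non-normable: we must replace $S_p$ by a space of functions with values in $S_p$. Second, and more seriously, the sections do not exist.

**No continuous section of $q$.** Restrict such a section to the circle in coordinate $0$ and project to coordinate $0$: this would be a continuous section $\mathbb T\to\mathbb R$ of $\mathbb R\to\mathbb T$. Composed with $\mathbb R\to\mathbb T$ it is the identity of $\mathbb T$, of degree 1, yet a map $\mathbb T\to\mathbb T$ that lifts to a continuous map $\mathbb T\to\mathbb R$ has degree 0.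

**No Lipschitz section of $D$.** Let $s$ be a $K$-Lipschitz section. Restrict it to the loop $y(t)$ with $y_0=t$ and $y_k=0$ otherwise, which is isometric to $\mathbb T$. Let $n_k$ be the degree of $t\mapsto s(y(t))_k$. From $Ds(y)=y$ we get $n_0-2n_1=1$ and $n_k=2n_{k+1}$ for $k\ne0$. So $n_1$ is divisible by every power of 2, hence $n_1=0$, $n_0=1$ and $n_{-i}=2^i$ for $i\ge0$. A map $\mathbb T\to\mathbb T$ of degree $n$ has Lipschitz constant at least $|n|$, while coordinate $-i$ of $s$ has Lipschitz constant at most $K2^{ip}$. So $2^{i(1-p)}\le K$ for all $i$, which is false.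

Let us look at $D$ once more. To solve $x_k-2x_{k+1}=y_k$ one can go down in $k$, by $x_k=y_k+2x_{k+1}$, which expands errors; or up, by $x_{k+1}=\frac12(x_k-y_k)$, which contracts them but requires dividing by 2 in $\mathbb T$, that is, lifting $y_k$ to $\mathbb R$. Both obstructions come down to the same one: the circle cannot be lifted to the line without a cut. A cut at a fixed place is a jump. The way out is to cut at a random place.

## 4. Cutting the circle at a random point

Let $I=[0,1]$ with Lebesgue measure. For $t\in\mathbb T$ let $\tilde t\in[0,1)$ be its representative. For $u\in I$ let $c(u)=\frac14+\frac u2\in[\frac14,\frac34]$, and put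
$$\lambda(t,u)=\begin{cases}\tilde t,&\tilde t\le c(u),\\ \tilde t-1,&\tilde t>c(u).\end{cases}$$
So $\lambda:\mathbb T\times I\to\mathbb R$ is Borel, $\lambda(t,u)\equiv t$ mod 1, $\lambda(0,u)=0$ and $|\lambda|\le1$.

**Lemma 2.** For all $s,t\in\mathbb T$ and $u\in I$,
$$|\lambda(t,u)|\le3|t|,\tag{2}$$
$$\int_I|\lambda(t,u)-\lambda(s,u)|\,du\le3|t-s|.\tag{3}$$

**Step 1: pointwise bound (2).** It says that near $0$ no cut ever interferes. Suppose first $\lambda=\tilde t$, so $\tilde t\le c\le\frac34$. If $\tilde t\le\frac12$, then $\lambda=|t|$. If $\frac12<\tilde t\le\frac34$, then $|t|=1-\tilde t\ge\frac14$, so $\tilde t\le\frac34\le3|t|$. Suppose now $\lambda=\tilde t-1$, so $\tilde t>c\ge\frac14$. If $\tilde t\ge\frac12$, then $|\lambda|=1-\tilde t=|t|$. If $\frac14<\tilde t<\frac12$, then $1-\tilde t\le\frac34\le3\tilde t=3|t|$.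

**Step 2: Lipschitz on average (3).** The jump has size up to 1, but it is seen only with small probability. Let $\tilde s<\tilde t$ and $d=\tilde t-\tilde s\in(0,1)$, so $|t-s|=\min(d,1-d)$. Let $P$ be the probability that $\tilde s\le c(u)<\tilde t$. On this event $\lambda(s)=\tilde s$ and $\lambda(t)=\tilde t-1$, so the two lifts differ by $1-d$. Off this event both or neither are reduced by 1, and they differ by $d$. The integral is $d(1-P)+(1-d)P$. Since $c$ has density at most 2, $P\le2d$, and since the complementary event says $c\in[0,\tilde s)\cup[\tilde t,1]$, $1-P\le2(1-d)$. Hence the integral is at most $d+P\le3d$, and also at most $(1-P)+(1-d)\le3(1-d)$. $\square$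

For example, for $\tilde s=0.49$, $\tilde t=0.51$ we have $d=0.02$, $P=0.04$, and the integral is $0.02\cdot0.96+0.98\cdot0.04=0.0584\le0.06$.

To speak of all our groups at once we fix some terminology.

**Definition (normed group).** A normed group is an abelian group $G$ with $|\cdot|:G\to[0,\infty)$ such that $|g|=0\iff g=0$, $|-g|=|g|$, $|g+h|\le|g|+|h|$, and such that the metric $|g-h|$ is complete and separable.

**Examples.** $\mathbb R$, $\mathbb Z$, $\mathbb T$, $S_p$ and separable Banach spaces such as $\Pi_{\mathbb R}$. Also $\Pi$: a Cauchy sequence converges in each coordinate, and then in norm by Fatou's lemma for sums; finitely supported sequences with rational entries are dense. A closed subgroup of a normed group is a normed group; for instance $\ker D$.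

**Definition (random section).** Let $q:H\to G$ be a homomorphism of normed groups with $|q(h)|\le M|h|$. A random section of $q$ with constant $L$ is a Borel map $\Lambda:G\times I\to H$ with $q(\Lambda(g,u))=g$, $\Lambda(0,u)=0$ and
$$\int_I|\Lambda(g,u)-\Lambda(g',u)|\,du\le L|g-g'|\qquad(g,g'\in G).\tag{4}$$

For example, $\lambda$ is a random section of $\mathbb R\to\mathbb T$ with $L=3$.

**Lemma 3.** The reduction $q:\Pi_{\mathbb R}\to\Pi$ (with $M=1$) and the map $D:\Pi\to\Pi$ (with $M=1+2^{1-p}$) have random sections.

**Step 1: measurability.** We check that a map into $\Pi_{\mathbb R}$ or $\Pi$ is Borel as soon as its coordinates are. The distance to a fixed point is a countable sum of functions of single coordinates, so balls lie in the σ-algebra generated by the coordinates. By separability every open set is a countable union of balls. So that σ-algebra contains all Borel sets.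

**Step 2: the section of $q$.** Put $\Lambda(y,u)_k=\lambda(y_k,u)$, using the same cut in all circles. By (2), $\sum_k2^{kp}|\lambda(y_k,u)|\le3|y|$, so $\Lambda(y,u)\in\Pi_{\mathbb R}$. Summing (3) with the weights $2^{kp}$ gives (4) with $L=3$. The other properties are clear.

**Step 3: the section of $D$.** We solve upward in $k$, halving lifted values. Put
$$\Lambda(y,u)_k=-\sum_{j<k}2^{-(k-j)}\lambda(y_j,u)\ \bmod 1,$$
an absolutely convergent series because $|\lambda|\le1$; its coordinates are Borel. Let $\theta=\sum_{i\ge1}2^{-i(1-p)}<\infty$; this is where $p<1$ is used. For any $a_j\ge0$, interchanging sums and writing $k=j+i$,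
$$\sum_k2^{kp}\sum_{j<k}2^{-(k-j)}a_j=\sum_j2^{jp}a_j\sum_{i\ge1}2^{ip-i}=\theta\sum_j2^{jp}a_j .$$
With $a_j=|\lambda(y_j,u)|$ and (2) we get $|\Lambda(y,u)|\le3\theta|y|$, so $\Lambda(y,u)\in\Pi$. With $a_j=|\lambda(y_j,u)-\lambda(y'_j,u)|$, integrating in $u$ and using (3), we get (4) with $L=3\theta$. Clearly $\Lambda(0,u)=0$. Finally, in $\mathbb T$,
$$(D\Lambda(y,u))_k=-\sum_{j<k}2^{-(k-j)}\lambda(y_j,u)+2\sum_{j\le k}2^{-(k+1-j)}\lambda(y_j,u)=\lambda(y_k,u)=y_k,$$
since $2\cdot2^{-(k+1-j)}=2^{-(k-j)}$ and only $j=k$ survives. $\square$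

## 5. Functions with a spare coordinate: the space $B(G)$

Random sections must be turned into genuine maps. For this one passes to functions with values in the groups, so that averages become norms. Let $\Omega=I^{\{1,2,\dots\}}$ with the product measure $\mu$, and let $L_1(G)$ be the group of classes of measurable $x:\Omega\to G$ with $\|x\|_1=\int|x|\,d\mu<\infty$. For instance $L_1(S_p)$ is $L_p(\Omega)$ with $\|\cdot\|_p^p$.

**What the plain space $L_1$ does not give.** The obvious map is $x\mapsto\Lambda(x(\omega),u)$. It is $L$-Lipschitz by (4) and Fubini, and lifts $x$. But it goes from functions on $\Omega$ to functions on $\Omega\times I$: it lifts only those functions on $\Omega\times I$ that ignore $u$. Within $L_1(\Omega;\cdot)$, a function of $\omega_1,\dots,\omega_n$ can be lifted using $\omega_{n+1}$ as $u$; a function of all coordinates leaves no coordinate unused. So we shall write $x=\sum_m\Delta_mx$ with $\Delta_mx$ depending on finitely many coordinates, and lift each piece with its own spare coordinate.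

In a Banach space one would take martingale differences. This is not possible here. In $S_p$ the mean is not continuous: $n1_{[0,1/n]}$ has mean 1 but $\int|\cdot|^p=n^{p-1}\to0$. In $\mathbb T$ the average of $0$ and $\frac12$ would have to be a solution of $2a=\frac12$, that is $\frac14$ or $\frac34$, and the automorphism $t\mapsto-t$, which fixes $0$ and $\frac12$, exchanges these. What makes sense in every group is substitution of variables.

**Completeness of $L_1(G)$.** It suffices to treat a sequence with $\sum_i\|x^{i+1}-x^i\|_1<\infty$. Then $\sum_i|x^{i+1}-x^i|<\infty$ a.e., so $x^i$ converges a.e. to a measurable $x$, and $\|x-x^i\|_1\le\sum_{j\ge i}\|x^{j+1}-x^j\|_1\to0$.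

**Density of functions of finitely many coordinates.** This will be needed for convergence. Let $x\in L_1(G)$, $\varepsilon>0$ and let $(g_i)$ be dense in $G$. Let $x_\varepsilon(\omega)$ be the first $g_i$ with $|x(\omega)-g_i|<\varepsilon$; then $\|x-x_\varepsilon\|_1\le\varepsilon$, so $x_\varepsilon\in L_1(G)$. Replacing $x_\varepsilon$ by $0$ where the chosen index exceeds $K$ costs an error that tends to $0$ as $K\to\infty$, by dominated convergence. We are left with a function equal to $g_i$ on $A_i$, $i\le K$, the $A_i$ disjoint, and $0$ elsewhere. Sets depending on finitely many coordinates form an algebra generating the product σ-algebra, so for $\delta>0$ there are such sets $C_i$ with $\mu(A_i\triangle C_i)\le\delta$. Put $C_i'=C_i\setminus\bigcup_{j<i}C_j$. Since $A_i\cap C_j\subset C_j\setminus A_j$ for $j\ne i$, $\mu(A_i\triangle C'_i)\le K\delta$. The function equal to $g_i$ on $C_i'$ and $0$ elsewhere depends on finitely many coordinates and is within $\sum_{i\le K}|g_i|K\delta$ of the previous one. Let $\delta\to0$.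

**The operators $A_m$.** They should make $x$ depend on finitely many coordinates without averaging; the device is to manufacture the tail $\omega_{m+1},\omega_{m+2},\dots$ out of the one number $\omega_{m+1}$. Splitting the binary digits into infinitely many infinite sequences gives a measurable $\tau=(\tau_1,\tau_2,\dots):I\to\Omega$ that maps Lebesgue measure to $\mu$. For $m\ge0$ put
$$h_m(\omega)=(\omega_1,\dots,\omega_m,\tau_1(\omega_{m+1}),\tau_2(\omega_{m+1}),\dots),\qquad A_mx=x\circ h_m.$$
Since $\tau(\omega_{m+1})$ has law $\mu$ and is independent of $\omega_1,\dots,\omega_m$, $h_m$ preserves $\mu$. So $A_m$ is a well-defined isometric homomorphism of $L_1(G)$. Moreover: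

* (a) $A_mx$ depends only on $\omega_1,\dots,\omega_{m+1}$.
* (b) If $x$ depends only on $\omega_1,\dots,\omega_n$ and $m\ge n$, then $A_mx=x$.
* (c) $A_mx\to x$ in $L_1(G)$ for every $x$.

Only (c) needs an argument: if $x'$ depends on $n\le m$ coordinates, then by (b) $\|A_mx-x\|_1\le\|A_m(x-x')\|_1+\|x'-x\|_1=2\|x-x'\|_1$, and such $x'$ are dense.

Put $\Delta_0=A_0$ and $\Delta_m=A_m-A_{m-1}$ for $m\ge1$. These are continuous homomorphisms, $\Delta_mx$ depends only on $\omega_1,\dots,\omega_{m+1}$, and $x=\sum_m\Delta_mx$ in $L_1(G)$, because the partial sums are $A_mx$.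

**Definition (the group $B(G)$).**
$$B(G)=\Big\{x\in L_1(G):\ \|x\|_B:=\sum_{m\ge0}2^m\|\Delta_mx\|_1<\infty\Big\}.\tag{5}$$

**Example.** A constant $x$ has $\Delta_0x=x$ and $\Delta_mx=0$ for $m\ge1$, so $\|x\|_B=|x|$. For $x(\omega)=f(\omega_1)$ we have $\Delta_0x=f(\tau_1(\omega_1))$, $\Delta_1x=f(\omega_1)-f(\tau_1(\omega_1))$ and all other $\Delta_mx$ vanish, so $\|x\|_B=\|f\|_1+2\|f-f\circ\tau_1\|_1$.

Why a sum, and why the weights $2^m$? A section built from pieces will be controlled only by $\sum_m\|\Delta_m(x-y)\|_1$, so this sum must be part of the norm. The lift of $\Delta_mx$ will depend on $\omega_1,\dots,\omega_{m+2}$ and must have norm at most a constant times the weight of $\Delta_mx$. With general weights $w_m$, the estimate in (d) below becomes $w_0+2\sum_{1\le m\le n}w_m$; for $w\equiv1$ and $n=m+2$ this is $2m+5$, which is not bounded by a multiple of $w_m=1$. For $w_m=2^m$ it is.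

$B(G)$ is a group, and $\|x\|_1\le\sum_m\|\Delta_mx\|_1\le\|x\|_B$. It is complete: a $\|\cdot\|_B$-Cauchy sequence $(x^i)$ converges in $L_1(G)$ to some $x$; each $\Delta_m$ is $L_1$-continuous, so $\|\Delta_m(x^i-x)\|_1=\lim_j\|\Delta_m(x^i-x^j)\|_1$, and Fatou's lemma for sums gives $\|x^i-x\|_B\le\liminf_j\|x^i-x^j\|_B$, which tends to $0$ as $i\to\infty$. If $G$ is a separable Banach space, the $\Delta_m$ are linear and $B(G)$ is a Banach space. Two more properties:

* (d) If $z\in L_1(G)$ depends only on $\omega_1,\dots,\omega_n$, then $z\in B(G)$ and $\|z\|_B\le2^{n+2}\|z\|_1$.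
* (e) If $\varphi:G\to G'$ is a homomorphism with $|\varphi(g)|\le M|g|$, then $x\mapsto\varphi\circ x$ is an $M$-Lipschitz homomorphism from $B(G)$ to $B(G')$, and also from $L_1(G)$ to $L_1(G')$.

For (d): $\Delta_mz=z-z=0$ for $m\ge n+1$ by (b), $\|\Delta_0z\|_1=\|z\|_1$ and $\|\Delta_mz\|_1\le2\|z\|_1$ for $1\le m\le n$; and $1+\sum_{m=1}^n2^{m+1}\le2^{n+2}$. For (e): $\varphi\circ(x\circ h_m)=(\varphi\circ x)\circ h_m$, so $\Delta_m(\varphi\circ x)=\varphi\circ\Delta_mx$, whose $L_1$-norm is at most $M\|\Delta_mx\|_1$.

## 6. Random sections become Lipschitz sections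

**Lemma 4.** Let $q:H\to G$ be a homomorphism of normed groups with $|q(h)|\le M|h|$ that has a random section $\Lambda$ with constant $L$. Then
$$B(H)\approx N\times B(G),\qquad N=\{x\in B(H):q\circ x=0\text{ a.e.}\}.$$

**Step 1: lift each piece with a fresh coordinate.** For $x\in B(G)$ put
$$\sigma_m(x)(\omega)=\Lambda\big(\Delta_mx(\omega),\,\omega_{m+2}\big).$$
This is measurable. Here we take a representative of $\Delta_mx$ that depends only on $\omega_1,\dots,\omega_{m+1}$; changing it on a null set changes $\sigma_m(x)$ on a null set. For $x,y\in B(G)$ the coordinate $\omega_{m+2}$ is independent of $\Delta_mx$ and $\Delta_my$, so integrating first over $\omega_{m+2}$ (Fubini) and using (4),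
$$\|\sigma_m(x)-\sigma_m(y)\|_1\le L\|\Delta_mx-\Delta_my\|_1=L\|\Delta_m(x-y)\|_1.$$
For $y=0$, where $\sigma_m(0)=0$, this shows $\sigma_m(x)\in L_1(H)$.

**Step 2: sum the pieces.** We check that the sum converges in $B(H)$ and is Lipschitz. The function $\sigma_m(x)-\sigma_m(y)$ depends on $\omega_1,\dots,\omega_{m+2}$, so by (d) with $n=m+2$
$$\|\sigma_m(x)-\sigma_m(y)\|_B\le2^{m+4}L\|\Delta_m(x-y)\|_1.\tag{6}$$
With $y=0$ the right sides sum to $16L\|x\|_B$, so $\sigma(x)=\sum_m\sigma_m(x)$ converges absolutely in the complete group $B(H)$. Summing (6) over $m$, $\|\sigma(x)-\sigma(y)\|_B\le16L\|x-y\|_B$.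

**Step 3: $\sigma$ is a section.** Convergence in $B(H)$ implies convergence in $L_1(H)$, and $x\mapsto q\circ x$ is a continuous homomorphism $L_1(H)\to L_1(G)$. So
$$q\circ\sigma(x)=\sum_mq\circ\sigma_m(x)=\sum_m\Delta_mx=x.$$

**Step 4: split.** Now the argument of Section 3 applies. The map $x\mapsto(x-\sigma(q\circ x),\,q\circ x)$ sends $B(H)$ to $N\times B(G)$ by Step 3 and is Lipschitz by (e) and Step 2. The map $(k,y)\mapsto k+\sigma(y)$ is Lipschitz and inverts it: $q\circ(k+\sigma(y))=y$, and then the first component is $k$. $\square$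

**Example.** For $\mathbb R\to\mathbb T$ with the random section $\lambda$ we get $B(\mathbb R)\approx B(\mathbb Z)\times B(\mathbb T)$, since here $N$ consists of the integer-valued elements of $B(\mathbb R)$. After randomization the line does split into integers and circle, although $\mathbb R$ is not homeomorphic to $\mathbb Z\times\mathbb T$.

## 7. The relation $X\approx X\times E_p$: proof of Theorem A

Put $X=B(\Pi_{\mathbb R})$, a Banach space, and $E_p=B(S_p)$.

**Step 1: unwind $\Pi$.** By Lemmas 3 and 4 applied to $q:\Pi_{\mathbb R}\to\Pi$, $B(\Pi_{\mathbb R})\approx N\times B(\Pi)$ for some metric space $N$.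

**Step 2: extract $E_p$ from $B(\Pi)$.** We show $B(\Pi)\approx E_p\times B(\Pi)$. By Lemmas 3 and 4 applied to $D$, $B(\Pi)\approx N_D\times B(\Pi)$ with $N_D=\{x\in B(\Pi):x\in\ker D\text{ a.e.}\}$. As $\ker D$ is a closed subgroup of $\Pi$, it is a normed group, the operators $\Delta_m$ are the same, and $N_D=B(\ker D)$. By Proposition 1, $\iota:S_p\to\ker D$ is a bijective homomorphism, bounded together with its inverse in the sense of (e). So $z\mapsto\iota\circ z$ is a bi-Lipschitz isomorphism of $B(S_p)$ onto $B(\ker D)$.

**Step 3: the swallowing argument.** Combining the two steps,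
$$X\approx N\times B(\Pi)\approx N\times B(\Pi)\times E_p\approx X\times E_p.\tag{7}$$
Nothing needs to be known about $N$.

**Step 4: $X$ has type supremum one.** By the example after (5) the constants form an isometric copy of $\Pi_{\mathbb R}$ in $X$, and $\Pi_{\mathbb R}$ is isometric to $\ell_1$. Apply the example in Section 2.

**Step 5: $E_p$ is a quasi-Banach space.** $E_p$ is a real vector space, since the $\Delta_m$ commute with multiplication by real numbers, and $\|cz\|_B=|c|^p\|z\|_B$. The functional $\|\cdot\|_B$ is subadditive and complete. By convexity $(a+b)^{1/p}\le2^{1/p-1}(a^{1/p}+b^{1/p})$, so $\|\cdot\|_B^{1/p}$ is a complete quasi-norm.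

**Step 6: non-normability.** We find $L_p$ inside $E_p$. For $f\in L_p[0,1]$ let $z(\omega)=f(\omega_1)$. By (d) with $n=1$,
$$\|f\|_p^p=\|z\|_1\le\|z\|_B\le8\|f\|_p^p .$$
So $E_p$ contains a subspace isomorphic to $L_p[0,1]$. An equivalent $r$-norm on a space restricts to its subspaces, and $L_p$ is not $r$-normable for $r\in(p,1]$ by the example in Section 2. Hence
$$\text{no quasi-normed space with a subspace isomorphic to }E_p\text{ is }r\text{-normable for any }r\in(p,1].\tag{8}$$
For $r=1$: $E_p$ and $F=X\oplus E_p$ are non-normable.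

**Step 7: from bi-Lipschitz to uniform.** The quasi-norm $\|x\|+\|z\|_B^{1/p}$ on $F$ and the metric $\|x-x'\|+\|z-z'\|_B$ on $X\times E_p$ generate the same uniform structure, because $\|z-z'\|_B$ and $\|z-z'\|_B^{1/p}$ are small together. A bi-Lipschitz bijection is a uniform homeomorphism. So by (7) $F$ and $X$ are uniformly homeomorphic. This proves Theorem A. $\square$

## 8. The Banach space $B(\Pi_{\mathbb R})$ is $L_1$

We prove item 1 of Theorem B. Write $E=\Pi_{\mathbb R}\cong\ell_1$. In a Banach space averaging is allowed, so martingale differences are available, and they give an equivalent description of $B(E)$.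

**Step 1: an equivalent norm.** Let $\mathcal E_n$ be the conditional expectation on $L_1(\Omega;E)$ onto functions of $\omega_1,\dots,\omega_n$ (integrate out the other coordinates). It is a contraction that fixes functions of $\omega_1,\dots,\omega_n$, so $\mathcal E_nx\to x$ by density. Let $d_0=\mathcal E_0$, $d_n=\mathcal E_n-\mathcal E_{n-1}$ for $n\ge1$, and $\|x\|_*=\sum_n2^n\|d_nx\|_1$.

If $\|x\|_*<\infty$: $x=\sum_nd_nx$ in $L_1$, and $\|d_nx\|_B\le2^{n+2}\|d_nx\|_1$ by (d). So the series converges absolutely in $B(E)$, necessarily to $x$, and $\|x\|_B\le4\|x\|_*$.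

If $\|x\|_B<\infty$: $x=\sum_m\Delta_mx$ in $L_1$. Since $\Delta_mx$ depends on $m+1$ coordinates, $d_n\Delta_mx=0$ for $n\ge m+2$; always $\|d_n\Delta_mx\|_1\le2\|\Delta_mx\|_1$. So
$$\|x\|_*\le\sum_m\sum_{n\le m+1}2^{n+1}\|\Delta_mx\|_1\le8\|x\|_B .$$

**Step 2: an $\ell_1$-sum.** We show that $x\mapsto(2^nd_nx)_n$ is an isomorphism of $X$ onto $(\bigoplus_nD_n)_{\ell_1}$, where $D_n=d_n(L_1(\Omega;E))$ has the $L_1$-norm. By Step 1 it is an isomorphism onto its image. It is onto: $d_nd_k=0$ for $n\ne k$ and $d_n^2=d_n$, so for $(w_n)$ in the sum the element $x=\sum_n2^{-n}w_n$ of $L_1(\Omega;E)$ has $d_nx=2^{-n}w_n$, hence $\|x\|_*=\sum\|w_n\|_1<\infty$ and $x\in X$.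

**Step 3: the summands.** $D_0=E\cong\ell_1$. For $n\ge1$, $D_n$ consists of the $E$-valued functions of $\omega_1,\dots,\omega_n$ with mean zero in $\omega_n$. As $E$ is isometric to $\ell_1(\mathbb Z)$, we may treat the index $k\in\mathbb Z$ as a further variable; so $D_n$ is isometric to $L_1(I^{n-1}\times\mathbb Z;\,L_1^0(I))$, with $L^0_1(I)$ the mean-zero functions in $L_1(I)$.

**Step 4: $L_1^0(I)\cong L_1(I)$.** The mean-zero condition must be removed. The normalized indicators of countably many disjoint intervals covering $I$ up to a null set span a copy of $\ell_1$ in $L_1$, complemented by the conditional expectation. So $L_1\cong V\oplus\ell_1$ for some $V$, and from $\ell_1\cong\ell_1\oplus\ell_1\cong\ell_1\oplus\mathbb R$ we get $L_1\cong L_1\oplus\ell_1$ and $L_1\cong L_1\oplus\mathbb R$. The latter says that $L_1$ is isomorphic to one of its closed hyperplanes. Any two distinct closed hyperplanes $H_1,H_2$ of a Banach space are isomorphic, both being isomorphic to $(H_1\cap H_2)\oplus\mathbb R$. Since $L_1^0(I)$ is a closed hyperplane of $L_1(I)$, there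 is an isomorphism $U:L_1^0(I)\to L_1(I)$.

**Step 5: assembling.** Applying $U$ pointwise gives isomorphisms
$$D_n\to L_1(I^{n-1}\times\mathbb Z;L_1(I))=L_1(I^n\times\mathbb Z),\qquad n\ge1,$$
with constants $\|U\|,\|U^{-1}\|$ independent of $n$. The space on the right is isometric to $L_1[0,1]$: $I^n$ is isomorphic to $I$ as a measure space, and a countable $\ell_1$-sum of copies of $L_1(I)$ is isometric to $L_1(I)$, by cutting $I$ into countably many intervals and rescaling. Hence
$$X\cong\ell_1\oplus\ell_1(L_1)\cong\ell_1\oplus L_1\cong L_1 .$$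

**Step 6: moduli of continuity.** By (7) there is a bi-Lipschitz bijection $\Psi$ of $L_1$ onto $L_1\times E_p$ with the metric given by $\|x\|+\|z\|_B$. To pass to $F_p$, compare: if $\|x\|+\|z\|_B\le d$, then $\|x\|+\|z\|_B^{1/p}\le d+d^{1/p}$; if $\|x\|+\|z\|_B^{1/p}=d$, then $\|x\|+\|z\|_B\le d+d^p$. Applied to differences, and enlarging constants, these are the two estimates in item 1. $\square$

## 9. The spaces $E_p$ inside $L_p$, and the remaining items of Theorem B

**Item 2: $E_p$ is complemented in $L_p$.** The sequence $(\Delta_mx)$ itself embeds $E_p$. Let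
$$W=\Big\{(y_m)_{m\ge0}:\ y_m\in L_p(I^{m+1}),\ \sum_m2^m\|y_m\|_p^p<\infty\Big\}.$$
Rescaling the coordinates removes the weights, so $W\cong\ell_p(L_p)\cong L_p[0,1]$, the last step by cutting and rescaling as in Section 8. View $y_m$ as a function of $\omega_1,\dots,\omega_{m+1}$. The map $J:E_p\to W$, $Jx=(\Delta_mx)_m$, satisfies $\sum_m2^m\|\Delta_mx\|_p^p=\|x\|_B$, so it is isometric for the $p$-homogeneous functionals. The map $Q:W\to E_p$, $Q(y)=\sum_my_m$, is defined and bounded, because $\|y_m\|_B\le2^{m+3}\|y_m\|_p^p$ by (d) and $E_p$ is complete. Since $QJx=\sum_m\Delta_mx=x$, $JQ$ is a bounded projection of $W$ onto $J(E_p)$. The copy of $L_p$ in $E_p$ was found in Step 6 of Section 7. In particular $E_p$ is separable, and so is $F_p$.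

**Item 3: different $p$ give non-isomorphic spaces.** The invariant is $r$-normability. The functional $(\|x\|^p+\|z\|_B)^{1/p}$ is a $p$-norm on $F_p=L_1\oplus E_p$, since $\|x+x'\|^p\le\|x\|^p+\|x'\|^p$, and it is equivalent to $\|x\|+\|z\|_B^{1/p}$. So $F_p$ is $p$-normable, and by (8) it is not $r$-normable for $r\in(p,1]$. If $p<r<1$, then $F_r$ is $r$-normable and $F_p$ is not. With item 1, $L_1$ is uniformly homeomorphic to continuum many pairwise non-isomorphic non-normable quasi-Banach spaces.

**Item 4: spaces with a complemented $L_1$.** If $Y\cong V\oplus L_1$, the relation $L_1\approx L_1\times E_p$ gives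
$$Y\approx V\times L_1\approx V\times L_1\times E_p\approx Y\times E_p .$$
As in Step 7 of Section 7, $Y$ is uniformly homeomorphic to $Y\oplus E_p$, which is non-normable by (8).

**Item 5: complex scalars.** Let $E_p^{\mathbb C}=B(\mathbb C,|\cdot|^p)$. The $\Delta_m$ commute with complex multiplication, so this is a complex vector space with $\|cz\|_B=|c|^p\|z\|_B$ for $c\in\mathbb C$; since $\|\cdot\|_B$ is subadditive and complete, $\|\cdot\|_B^{1/p}$ makes it a complex quasi-Banach space, as in Step 5 of Section 7.

*The relation.* We reduce to the real case. From $|z|^p\le|\mathrm{Re}\,z|^p+|\mathrm{Im}\,z|^p\le2|z|^p$, and since the $\Delta_m$ commute with real and imaginary parts,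
$$\|z\|_B\le\|\mathrm{Re}\,z\|_B+\|\mathrm{Im}\,z\|_B\le2\|z\|_B .$$
So $E_p^{\mathbb C}$ is real-linearly isomorphic to $E_p\oplus E_p$, by a map that is bi-Lipschitz for the metrics given by $\|\cdot\|_B$. Likewise the complex space $L_1^{\mathbb C}$ is real-linearly isomorphic to $L_1\oplus L_1$. As metric spaces,
$$L_1^{\mathbb C}\approx L_1\times L_1\approx(L_1\times E_p)\times(L_1\times E_p)\approx L_1^{\mathbb C}\times E_p^{\mathbb C}.\tag{9}$$

*Complex item 2.* Let $W^{\mathbb C}$ be defined like $W$ with complex $L_p$-spaces, so $W^{\mathbb C}\cong L_p^{\mathbb C}$. The maps $Jx=(\Delta_mx)_m$ and $Q(y)=\sum_my_m$ are complex-linear and satisfy $QJ=\mathrm{id}$ with the same bounds. The map sending $f$ to $z(\omega)=f(\omega_1)$ embeds $L_p^{\mathbb C}$ complex-linearly in $E_p^{\mathbb C}$, again with $\|f\|_p^p\le\|z\|_B\le8\|f\|_p^p$.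

*Complex item 3.* As a real space $E_p^{\mathbb C}$ contains $E_p$, and a complex $r$-norm is a real $r$-norm. So by (8) no complex space containing $E_p^{\mathbb C}$ is $r$-normable for $r\in(p,1]$. On the other hand $(\|x\|^p+\|z\|_B)^{1/p}$ is an equivalent $p$-norm on $F_p^{\mathbb C}=L_1^{\mathbb C}\oplus E_p^{\mathbb C}$. Hence the $F_p^{\mathbb C}$ are non-normable and pairwise non-isomorphic. By (9) and Step 7 of Section 7 each is uniformly homeomorphic to $L_1^{\mathbb C}$.

*Complex item 4.* If $Y\cong V\oplus L_1^{\mathbb C}$, then by (9)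
$$Y\approx V\times L_1^{\mathbb C}\approx V\times L_1^{\mathbb C}\times E_p^{\mathbb C}\approx Y\times E_p^{\mathbb C}.$$
So $Y$ is uniformly homeomorphic to $Y\oplus E_p^{\mathbb C}$, which is non-normable by the previous paragraph. This completes the proof of Theorem B. $\square$
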